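# Convergence of a binary recursion with two delayed pairs

## 1. Equal delays: a recursion that only takes ORs

Values are $0$ or $1$, the symbol $\vee$ is OR (maximum), and $\wedge$ is AND (minimum). Fix integers $a,k\ge 1$, choose initial values $y_{-a-k},\dots,y_{-1}\in\{0,1\}$ freely, and for $n\ge 0$ put
$$y_n=y_{n-a}\vee y_{n-a-k}. \tag{1}$$
For which $a,k$ does the sequence become constant from some index on, whatever the initial values?

**Definition (convergent).** A solution is *convergent* if it is eventually constant. All solutions of a recursion are convergent if this holds for every choice of initial values.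

Before answering, we dispose of the initial values once and for all. Suppose $y_n$ is computed by a fixed rule from $y_{n-1},\dots,y_{n-s}$. The state $(y_{n-1},\dots,y_{n-s})$ takes at most $2^s$ values and each state determines the next one, so some state recurs, and from then on the sequence is periodic, with some period $p$. Its periodic part is a function on $\mathbb Z/p$ that obeys the recursion at every point of $\mathbb Z/p$.

**Definition ($p$-solution).** A *$p$-solution* is a function $y:\mathbb Z/p\to\{0,1\}$ that satisfies the recursion at every $n\in\mathbb Z/p$, with indices read modulo $p$.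

For example, if $a=k=2$ in (1), then $y=(1,0)$ on $\mathbb Z/2$ is a $2$-solution, because $n-2$ and $n-4$ both equal $n$ in $\mathbb Z/2$. Conversely, a $p$-solution read along the integers is a solution of the recursion. Hence

> all solutions converge if and only if, for every $p$, every $p$-solution is constant.

We use one standard fact about $\mathbb Z/p$. For integers $u,v$, write $\langle u,v\rangle$ for the subgroup of $\mathbb Z/p$ generated by their classes (similarly for one or three generators). By Bézout, it consists of the multiples of $\gcd(u,v,p)$, so each of its cosets is a full residue class modulo $\gcd(u,v,p)$. Since every element of $\mathbb Z/p$ has finite order, every element of $\langle u,v\rangle$ is a combination of $u$ and $v$ with *nonnegative* coefficients.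

**Proposition 1.** All solutions of (1) are convergent if and only if $\gcd(a,k)=1$.

*Proof.* If $c=\gcd(a,k)>1$, let $y_n=1$ exactly when $c\mid n$. Both delays are multiples of $c$, so (1) reads $y_n=y_n\vee y_n$. This is a non-constant solution.

Let $\gcd(a,k)=1$ and let $y$ be a $p$-solution with $y_m=1$ for some $m$. By (1), $y_{m+a}=1$ and $y_{m+a+k}=1$. Repeating this, $y=1$ at $m+\alpha a+\beta(a+k)$ for all $\alpha,\beta\ge 0$, that is, on $m+\langle a,a+k\rangle=m+\langle a,k\rangle=\mathbb Z/p$. So a $p$-solution with a single one is identically $1$. $\square$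

The proof rests on the fact that one isolated one forces further ones. What changes when a one must be supported by *two* pairs of earlier terms?

## 2. Two delayed pairs, and the three theorems

Let $a,b,k\ge 1$ and $s=\max\{a,b\}+k$. With arbitrary initial values $y_{-s},\dots,y_{-1}\in\{0,1\}$, define, for $n\ge 0$,
$$y_n=\begin{cases}0&\text{if } y_{n-a}=y_{n-a-k}=0\ \text{ or }\ y_{n-b}=y_{n-b-k}=0,\\ 1&\text{otherwise.}\end{cases}$$
Equivalently,
$$y_n=(y_{n-a}\vee y_{n-a-k})\wedge(y_{n-b}\vee y_{n-b-k}). \tag{2}$$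
The recursion is symmetric under $a\leftrightarrow b$, and for $a=b$ it is (1). Put
$$g=g_{a,b,k}=\max\{\gcd(a,b+k),\ \gcd(a+k,b)\}. \tag{3}$$

The question comes from "Binary Sequences with Structural Delays" (https://github.com/jeffrey679/Presentation), where the following statement is a conjecture, to be proved or disproved. It is true.

**Theorem A.** If $k$ is odd, all solutions of (2) are convergent if and only if $g\le 2$.

We prove a version for all $k$, and a description of what oscillating solutions look like.

**Theorem B.** For all $a,b,k\ge 1$, all solutions of (2) are convergent if and only if $\gcd(a,b,k)=1$ and $g\le 2$. Equivalently: if and only if $g\le 2$ when $k$ is odd, and if and only if $g=1$ when $k$ is even.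

**Theorem C.** Let $\gcd(a,b,k)=1$. Every solution that is not eventually constant coincides, from some index on, with a periodic sequence that either

* (i) has $\operatorname{lcm}(a,b+k)$ as a period and equals $1$ on a full residue class modulo some divisor $d\ge 3$ of $\gcd(a,b+k)$; or
* (ii) has $\operatorname{lcm}(a+k,b)$ as a period and equals $1$ on a full residue class modulo some divisor $d\ge 3$ of $\gcd(a+k,b)$.

The two forms of Theorem B agree, and B implies A. Indeed, a common divisor of $a,b,k$ divides $\gcd(a,b+k)$, so $\gcd(a,b,k)\le g$. If $k$ is odd and $g\le 2$, then $\gcd(a,b,k)$ is odd and at most $2$, hence $1$. If $k$ is even, then $g=1$ forces $\gcd(a,b,k)=1$, while $g=2$ means that $\gcd(a,b+k)=2$ or $\gcd(a+k,b)=2$; as $k$ is even, either one makes both $a$ and $b$ even, so $\gcd(a,b,k)\ge 2$. It remains to prove the first form of Theorem B, and Theorem C.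

Here are three cases by hand.

*$(a,b,k)=(1,2,1)$, where $g=\max\{\gcd(1,3),\gcd(2,2)\}=2$.* By distributivity, (2) is $y_n=y_{n-2}\vee(y_{n-1}\wedge y_{n-3})$. Let $y$ be a $p$-solution with $y_m=1$. Then $y=1$ on $m+\langle 2\rangle$. If $p$ is odd, this is everything. If $p$ is even, it is one parity class; for $n$ in the other class $y_{n-1}=y_{n-3}=1$, so $y_n=1$. All solutions converge.

*$(a,b,k)=(2,3,1)$, where $g=\max\{\gcd(2,4),\gcd(3,3)\}=3$.* Now (2) is $y_n=y_{n-3}\vee(y_{n-2}\wedge y_{n-4})$. On $\mathbb Z/3$ this reads $y_n=y_n\vee(y_{n+1}\wedge y_{n-1})$. It holds for $y=(0,0,1)$: in each of the positions $0$ and $1$, one of the two neighbors is $0$. So there is an oscillating solution. In contrast, $(0,1,1)$ fails, since the zero at $0$ lies between two ones.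

*$(a,b,k)=(4,7,1)$, where $\gcd(4,8)=4$ and $\gcd(5,7)=1$.* On $\mathbb Z/8$ recursion (2) reads $y_n=(y_{n+4}\vee y_{n+3})\wedge(y_{n+1}\vee y_n)$. Let $y_n=1$ exactly for $n\in\{0,4,5\}$. This is an $8$-solution:

* $n=0$: $y_4=1$ and $y_0=1$, so both brackets are $1$.
* $n=4$: $y_8=y_0=1$ and $y_4=1$, so both brackets are $1$.
* $n=5$: $y_8=y_0=1$ and $y_5=1$, so both brackets are $1$.
* $n=1,2,6$: $y_{n+1}=y_n=0$, so the second bracket is $0$.
* $n=3$: $y_7=y_6=0$, so the first bracket is $0$.
* $n=7$: $y_{11}=y_3=0$ and $y_{10}=y_2=0$, so the first bracket is $0$.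

We return to this $8$-solution several times.

**Definition (cause).** If $y_m=0$ in a $p$-solution, then for some $c\in\{a,b\}$ we have $y_{m-c}=y_{m-c-k}=0$. We say that this zero is *caused by* $c$.

In the last example, the zero at $3$ is caused by $a=4$; it is not caused by $b=7$, since $y_4=1$.

## 3. Two families of oscillating solutions

We prove that the conditions in Theorem B are necessary.

**Common factor.** This step handles $c=\gcd(a,b,k)>1$. Let $y_n=1$ exactly when $c\mid n$. All four delays are multiples of $c$, so (2) reads $y_n=y_n$, and $y$ is a non-constant periodic solution.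

**Large $g$.** This step handles $g\ge 3$. By symmetry let $d=\gcd(a,b+k)\ge 3$, and look for solutions of period $d$. Modulo $d$ we have $n-a\equiv n$, $n-a-k\equiv n-k$, $n-b\equiv n+k$ and $n-b-k\equiv n$. So for a $d$-periodic function, (2) says
$$y_n=(y_n\vee y_{n-k})\wedge(y_{n+k}\vee y_n)=y_n\vee(y_{n-k}\wedge y_{n+k}).$$
In words: no zero lies between two ones at distance $k$. Let $y_n=0$ exactly when $n\equiv 0$ or $n\equiv k\pmod d$. A zero $n\equiv 0$ has $y_{n+k}=0$, and a zero $n\equiv k$ has $y_{n-k}=0$, so $y$ is a solution. At most two of the $d\ge 3$ classes carry zeros, and one does, so $y$ is non-constant.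

Hence, if all solutions converge, then $\gcd(a,b,k)=1$ and $g\le 2$. The converse is the hard direction. Keep in mind the forbidden pattern $1,0,1$ at distance $k$.

## 4. Rows of ones, and where backward tracing stops

From here on $y$ is a $p$-solution of (2), and
$$\delta=a-b,\qquad z_n=y_n\vee y_{n-k}.$$
Since $n+a-b=n+\delta$, recursion (2) at $n+a$ is $y_{n+a}=z_n\wedge z_{n+\delta}$.

What replaces the single one of Proposition 1? Suppose that we had a whole row of ones, $y_{n_0+i\delta}=1$ for all $i\in\mathbb Z$. At $n_0+a+i\delta$ the first bracket of (2) contains $y_{n_0+i\delta}$ and the second contains $y_{n_0+(i+1)\delta}$, so the row shifted by $a$ consists of ones. The same computation at $n_0+a+k+i\delta$ uses the terms with delays $a+k$ and $b+k$, so the row shifted by $a+k$ consists of ones as well. Hence $y=1$ on $n_0+\langle a,a+k,\delta\rangle=n_0+\langle a,b,k\rangle$, which is everything if $\gcd(a,b,k)=1$. For $a=b$ a row is a single point, and this is Proposition 1.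

So we look for a row. From a one at $n$ we can only go *backward*: with $m=n-a$, both $z_m=1$ and $z_{m+\delta}=1$, so there is a one in $\{m,m-k\}$ and a one in $\{m+\delta,m+\delta-k\}$. These two ones differ by $\delta$, $\delta+k$ or $\delta-k$. This suggests working with slightly bent rows.

**Definition (chain).** A *chain* of length $r$ is a tuple $(n_0,\dots,n_r)$ in $\mathbb Z/p$, together with numbers $\varepsilon_0,\dots,\varepsilon_{r-1}\in\{-1,0,1\}$, such that all $y_{n_i}=1$ and $n_{i+1}-n_i=\delta+\varepsilon_i k$.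

In the $8$-solution for $(4,7,1)$ we have $\delta=-3$, so a step adds $-4$, $-3$ or $-2$. There $(0,5)$ is a chain of length $1$ with $\varepsilon_0=0$. It cannot be prolonged at its right end, since $5-4=1$, $5-3=2$ and $5-2=3$ are zeros.

A one thus gives a chain of length $1$, further back in time. Try to go from length $1$ to length $2$. Let $(n_0,n_1)$ be a chain and $m_i=n_i-a$. Going back from $n_0$ we find a one in $\{m_0,m_0-k\}$ and a one in $\{m_0+\delta,m_0+\delta-k\}$; going back from $n_1$ we find a one in $\{m_1,m_1-k\}$ and a one in $\{m_1+\delta,m_1+\delta-k\}$. For a chain of length $2$, *the same* one must serve as the second from $n_0$ and the first from $n_1$. Write $s_1=m_0+\delta$, so $m_1=s_1+\varepsilon_0k$. If $\varepsilon_0=0$, the two sets coincide and all is well. If $\varepsilon_0=1$, they are $\{s_1,s_1-k\}$ and $\{s_1+k,s_1\}$. If $y_{s_1}=1$, we use $s_1$. But the conditions $z_{s_1}=z_{s_1+k}=1$ are also met by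
$$y_{s_1-k}=1,\qquad y_{s_1}=0,\qquad y_{s_1+k}=1,$$
and then the two ones found are different, with no common choice. This is where the argument stops. The case $\varepsilon_0=-1$ stops at the same pattern, centered at $s_1-k$.

So we need to know that the pattern $1,0,1$ at distance $k$ does not occur. It can occur at the start of a solution: for $(a,b,k)=(1,2,1)$, the choice $(y_{-3},y_{-2},y_{-1})=(1,0,1)$ is allowed. The proof must therefore use periodicity, and we do so by counting over the whole cycle $\mathbb Z/p$.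

## 5. Counting the pattern $1,0,1$ around the cycle

**Lemma 2.** Let $y$ be a $p$-solution of (2). There is no $n$ with $y_{n-k}=1$, $y_n=0$, $y_{n+k}=1$.

For $f:\mathbb Z/p\to\{0,1\}$ and a shift $u$, let $|f|=\sum_n f_n$, $f^{(u)}_n=f_{n+u}$, and
$$T_u(f)=\#\{n:f_n=1,\ f_{n+u}=0\},\qquad I_u(f)=\#\{n: f_{n-u}=1,\ f_n=0,\ f_{n+u}=1\}.$$
These numbers do not change if $f$ is translated. Example: for $f=(1,0,1,0,0,1)$ on $\mathbb Z/6$ and $u=1$, a one is followed by a zero at $n=0,2$, so $T_1(f)=2$, and $1,0,1$ occurs only around $n=1$, so $I_1(f)=1$.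

**Three identities.** They say how $T_u$ reacts to the operations in the recursion:
$$|f\vee f^{(u)}|-|f|=T_u(f),\qquad |f|-|f\wedge f^{(u)}|=T_u(f), \tag{4}$$
$$T_u(1-f)=T_u(f), \tag{5}$$
$$T_u(f\vee f^{(u)})=T_u(f)-I_u(f). \tag{6}$$
For (4), the first difference is $\#\{n:f_n=0,f_{n+u}=1\}$. Since $\sum_n(f_{n+u}-f_n)=0$, this equals $\#\{n:f_n=1,f_{n+u}=0\}=T_u(f)$. The second difference is $T_u(f)$ directly. For (5), $T_u(1-f)=\#\{n:f_n=0,f_{n+u}=1\}$, which we just saw is $T_u(f)$. For (6), $f_n\vee f_{n+u}=1$ and $f_{n+u}\vee f_{n+2u}=0$ mean $(f_n,f_{n+u},f_{n+2u})=(1,0,0)$. The number of such $n$ is the number of patterns $(1,0,*)$, which is $T_u(f)$, minus the number of patterns $(1,0,1)$, which is $I_u(f)$. In the example, $f\vee f^{(1)}=(1,1,1,0,1,1)$ and $T_1=1=2-1$.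

**Why one count is not enough.** Let $i=I_k(y)$; we want $i=0$. Since $z$ is a translate of $y\vee y^{(k)}$, (6) gives $T_k(z)=T_k(y)-i$. The second half of the recursion, $y_{n+a}=z_n\wedge z_{n+\delta}$, leads back to a translate of $y$, so it must raise $T_k$ by exactly $i$. If it could never raise $T_k$, we would be done. But such a step can: on $\mathbb Z/10$ let $x$ have a single one, at $0$. Then $T_3(x)=1$, while $x\vee x^{(1)}$ has ones at $0$ and $9$ and $T_3=2$; complementing turns this OR into an AND and keeps $T_3$, by (5). So we must compute the gain in a second way and compare.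

*Proof of Lemma 2.* Put $x_n=1-z_n$ and $w_n=1-y_{n+a}$. From $y_{n+a}=z_n\wedge z_{n+\delta}$ and $z_{n+a+k}=y_{n+a+k}\vee y_{n+a}$ we get
$$w_n=x_n\vee x_{n+\delta},\qquad x_{n+a+k}=w_n\wedge w_{n+k}. \tag{7}$$
So $w$ comes from $x$ by an OR in direction $\delta$, and $x$ comes back from $w$, up to translation, by an AND in direction $k$. For any $f$ let
$$N_0(f)=|f|,\quad N_h(f)=|f\vee f^{(\delta)}|,\quad N_v(f)=|f\vee f^{(k)}|,\quad N_q(f)=|f\vee f^{(\delta)}\vee f^{(k)}\vee f^{(\delta+k)}|,$$
$$\chi(f)=N_q(f)-N_h(f)-N_v(f)+N_0(f).$$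
Let also $i_1=I_\delta(x)$, and let $D$ be the number of $n$ for which $(w_n,w_{n+\delta},w_{n+k},w_{n+\delta+k})$ is $(1,0,0,1)$ or $(0,1,1,0)$.

**Step 1.** This step expresses the gain of $T_k$ as $\chi(x)$, and shows
$$\chi(x)=i. \tag{8}$$
By (4), $T_k(w)=|w\vee w^{(k)}|-|w|$, and since $w=x\vee x^{(\delta)}$, this is $N_q(x)-N_h(x)$. Also by (4), $T_k(x)=N_v(x)-N_0(x)$. So $\chi(x)=T_k(w)-T_k(x)$. By (5) and translation invariance, $T_k(w)=T_k(y)$ and $T_k(x)=T_k(z)=T_k(y)-i$. The difference is $i$.

**Step 2.** This step computes $\chi$ for $w$, using that $x$ is recovered from $w$ by an AND. It shows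
$$\chi(w)=-i_1-D. \tag{9}$$
Let $M_h=|w\wedge w^{(\delta)}|$, $M_v=|w\wedge w^{(k)}|$, $M_q=|w\wedge w^{(\delta)}\wedge w^{(k)}\wedge w^{(\delta+k)}|$, and write $N_0,N_h,N_v,N_q$ for the values at $w$. We compute $T_\delta(w)$ twice. By (7) and (6), $T_\delta(w)=T_\delta(x)-i_1$. By (7), $x$ is a translate of $w\wedge w^{(k)}$, so the second part of (4), applied to $w\wedge w^{(k)}$ with shift $\delta$, gives $T_\delta(x)=M_v-M_q$. The same part of (4) applied to $w$ gives $T_\delta(w)=N_0-M_h$. Hence
$$i_1=M_v+M_h-M_q-N_0.$$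
Since $|f\vee f'|+|f\wedge f'|=|f|+|f'|$, we have $N_h=2N_0-M_h$ and $N_v=2N_0-M_v$. Therefore
$$\chi(w)+i_1=N_q-N_h-N_v+M_v+M_h-M_q=N_q-M_q-4N_0+2M_h+2M_v .$$
We write this as a sum over $n$ of a function of $(\alpha,\beta,\beta',\alpha')=(w_n,w_{n+\delta},w_{n+k},w_{n+\delta+k})$. The maximum of the four numbers sums to $N_q$, the minimum to $M_q$, and $\alpha+\beta+\beta'+\alpha'$ to $4N_0$. The products $\alpha\beta$ and $\beta'\alpha'$ each sum to $M_h$, and $\alpha\beta'$ and $\beta\alpha'$ each sum to $M_v$. So $\chi(w)+i_1=\sum_n\Phi$ with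
$$\Phi=\max-\min-(\alpha+\beta+\beta'+\alpha')+(\alpha\beta+\beta'\alpha'+\alpha\beta'+\beta\alpha').$$
With $A=\alpha+\alpha'$ and $B=\beta+\beta'$, the last bracket is $AB$, so
$$\Phi=\max-\min-(A+B)+AB=\max-\min-1+(1-A)(1-B).$$
If $A=1$ or $B=1$, both values $0$ and $1$ occur, so $\max-\min=1$ and $\Phi=0$. If $(A,B)=(0,0)$ or $(2,2)$, all four numbers agree and $\Phi=0-1+1=0$. If $(A,B)=(2,0)$ or $(0,2)$, then $\Phi=1-1-1=-1$; these are the quadruples $(1,0,0,1)$ and $(0,1,1,0)$. So the sum is $-D$, which proves (9).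

**Step 3.** This step compares $\chi(w)$ with $\chi(x)$ directly through $w=x\vee x^{(\delta)}$. With $\xi=x\vee x^{(k)}$, it shows
$$\chi(w)-\chi(x)=i_1-I_\delta(\xi). \tag{10}$$
From $w=x\vee x^{(\delta)}$ we have $N_0(w)=N_h(x)$ and $N_v(w)=N_q(x)$. Substituting these,
$$\chi(w)-\chi(x)=\big[N_q(w)-2N_q(x)+N_v(x)\big]-\big[N_h(w)-2N_h(x)+N_0(x)\big].$$
Both brackets are second differences. For any $f$ and $f_1=f\vee f^{(\delta)}$, (4) and (6) give
$$|f_1\vee f_1^{(\delta)}|-2|f_1|+|f|=\big(|f_1\vee f_1^{(\delta)}|-|f_1|\big)-\big(|f_1|-|f|\big)=T_\delta(f_1)-T_\delta(f)=-I_\delta(f).$$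
For $f=\xi$ we have $|f|=N_v(x)$ and $|f_1|=N_q(x)$; moreover $f_1=w\vee w^{(k)}$, so $|f_1\vee f_1^{(\delta)}|=N_q(w)$. Thus the first bracket is $-I_\delta(\xi)$. For $f=x$ we have $f_1=w$, $|f_1|=N_h(x)$ and $|f_1\vee f_1^{(\delta)}|=N_h(w)$, so the second bracket is $-I_\delta(x)=-i_1$. This is (10).

**Step 4.** This step combines the three computations. Inserting (8) and (9) into (10), $-i_1-D-i=i_1-I_\delta(\xi)$, that is,
$$I_\delta(\xi)=i+2i_1+D. \tag{11}$$

**Step 5.** This step bounds the left side from above by looking at where its patterns come from: $I_\delta(\xi)\le 2i_1+D$. Let $n$ be counted by $I_\delta(\xi)$. As $\xi_m=x_m\vee x_{m+k}$, this means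
$$x_n=x_{n+k}=0,\qquad x_{n-\delta}\vee x_{n-\delta+k}=1,\qquad x_{n+\delta}\vee x_{n+\delta+k}=1 .$$
If $x_{n-\delta}=x_{n+\delta}=1$, then $n$ is counted by $i_1=I_\delta(x)$. If $x_{n+k-\delta}=x_{n+k+\delta}=1$, then $n+k$ is counted by $i_1$. At most $2i_1$ values of $n$ are of these two kinds. For any other $n$ there are two possibilities. If $x_{n-\delta}=1$, then $x_{n+\delta}=0$, so $x_{n+\delta+k}=1$, so $x_{n-\delta+k}=0$. If $x_{n-\delta}=0$, then $x_{n-\delta+k}=1$, so $x_{n+\delta+k}=0$, so $x_{n+\delta}=1$. Put $m=n-\delta$. By (7) and $x_n=x_{n+k}=0$,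
$$(w_m,\,w_{m+\delta},\,w_{m+k},\,w_{m+\delta+k})=(x_{n-\delta},\,x_{n+\delta},\,x_{n-\delta+k},\,x_{n+\delta+k}),$$
which is $(1,0,0,1)$ in the first possibility and $(0,1,1,0)$ in the second. So $m$ is counted by $D$, and there are at most $D$ such $n$.

From (11) and Step 5, $i\le 0$. Since $i$ is a count, $i=0$. $\square$

## 6. Chains of every length

**Lemma 3.** If a $p$-solution has a chain of length $r$, it has a chain of length $r+1$.

*Proof.* Let $(n_0,\dots,n_r)$ be a chain with numbers $\varepsilon_i$, and put $m_i=n_i-a$. Since $y_{n_i}=z_{m_i}\wedge z_{m_i+\delta}=1$, we have $z_{m_i}=z_{m_i+\delta}=1$ for all $i$. Also $m_i=m_{i-1}+\delta+\varepsilon_{i-1}k$.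

**Step 1.** This step finds a one that serves two neighbors at once. For $1\le i\le r$ put $s_i=m_{i-1}+\delta$. We claim that there is $q_i$ with
$$y_{q_i}=1,\qquad q_i\in\{m_i,\,m_i-k\}\cap\{s_i,\,s_i-k\}.$$
We know that $z_{s_i}=1$ (from $n_{i-1}$) and $z_{m_i}=1$ (from $n_i$), and $m_i=s_i+\varepsilon_{i-1}k$.

* $\varepsilon_{i-1}=0$: then $m_i=s_i$, and $z_{s_i}=1$ gives such a $q_i$.
* $\varepsilon_{i-1}=1$: then $m_i=s_i+k$ and $z_{s_i}=z_{s_i+k}=1$. If $y_{s_i}=0$, then $y_{s_i-k}=1$ and $y_{s_i+k}=1$, contradicting Lemma 2. So $q_i=s_i=m_i-k$ works.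
* $\varepsilon_{i-1}=-1$: then $m_i=s_i-k$ and $z_{s_i}=z_{s_i-k}=1$. If $y_{s_i-k}=0$, then $y_{s_i}=1$ and $y_{s_i-2k}=1$, contradicting Lemma 2 with center $s_i-k$. So $q_i=s_i-k=m_i$ works.

**Step 2.** This step adds the two end points and checks the step sizes. Since $z_{m_0}=1$ and $z_{m_r+\delta}=1$, choose $q_0\in\{m_0,m_0-k\}$ and $q_{r+1}\in\{m_r+\delta,m_r+\delta-k\}$ with $y_{q_0}=y_{q_{r+1}}=1$. For every $0\le i\le r$ we then have $q_i=m_i-\eta k$ and $q_{i+1}=m_i+\delta-\eta'k$ with $\eta,\eta'\in\{0,1\}$ depending on $i$. So $q_{i+1}-q_i=\delta+(\eta-\eta')k$ with $\eta-\eta'\in\{-1,0,1\}$, and $(q_0,\dots,q_{r+1})$ is a chain. $\square$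

The new chain need not contain the old one. In the $8$-solution for $(4,7,1)$, start from the dead end $(0,5)$. Then $m_0=4$, $m_1=1$, $s_1=1$. The choices are $q_0\in\{4,3\}$, so $q_0=4$; $q_1\in\{1,0\}$, so $q_1=0$; $q_2\in\{6,5\}$, so $q_2=5$. The chain $(4,0,5)$ has steps $-4=\delta-k$ and $5\equiv-3=\delta$.

## 7. A closed chain fills a coset

**Proposition 4.** Let $\gcd(a,b,k)=1$ and let $y$ be a non-constant $p$-solution. Then $y\equiv 1$ on a coset of $\langle a,b+k\rangle$ or on a coset of $\langle a+k,b\rangle$ in $\mathbb Z/p$.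

*Proof.*

**Step 1.** This step produces an infinite bent row of ones. As $y$ is non-constant, it has a one, which is a chain of length $0$. By Lemma 3, there is a chain of length $p$; it has $p+1$ entries, so two of them are equal. Keep the segment between two equal entries and re-index it as $(n_0,\dots,n_q)$ with $q\ge 1$ and $n_q=n_0$. Extend $\varepsilon_0,\dots,\varepsilon_{q-1}$ to all $i\in\mathbb Z$ with period $q$, and define integers $\lambda_i$ by $\lambda_0=0$ and $\lambda_{i+1}-\lambda_i=\varepsilon_i$. Let $\sigma=\varepsilon_0+\dots+\varepsilon_{q-1}$, so $\lambda_{i+q}=\lambda_i+\sigma$. For $0\le i\le q$ we have $n_i=n_0+i\delta+\lambda_ik$, and $n_q=n_0$ says that $q\delta+\sigma k=0$ in $\mathbb Z/p$. So $n_0+i\delta+\lambda_ik$ depends only on $i$ modulo $q$, and writing $y(n)$ for $y_n$,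
$$y(n_0+i\delta+\lambda_ik)=1\qquad\text{for all } i\in\mathbb Z.$$

**Step 2.** This step writes the recursion in coordinates adapted to the row. Put $Y_t(i,l)=y(n_0+ta+i\delta+lk)$ for $t\ge 0$ and $i,l\in\mathbb Z$. Subtracting $a$ lowers $t$ by one, and subtracting $b=a-\delta$ lowers $t$ by one and raises $i$ by one. So (2) becomes
$$Y_{t+1}(i,l)=\big(Y_t(i,l)\vee Y_t(i,l-1)\big)\wedge\big(Y_t(i+1,l)\vee Y_t(i+1,l-1)\big). \tag{12}$$

**Step 3.** This step pushes the row forward in time. We claim that, for all $t\ge 0$ and all $i,l$,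
$$Y_t(i,l)=1\quad\text{whenever}\quad \max_{i\le j\le i+t}\lambda_j\ \le\ l\ \le\ t+\min_{i\le j\le i+t}\lambda_j. \tag{13}$$
For $t=0$ the condition is $l=\lambda_i$, and this is Step 1. Assume (13) for $t$, and let $l$ satisfy the condition for $t+1$, that is, $\max_{[i,i+t+1]}\lambda\le l\le t+1+\min_{[i,i+t+1]}\lambda$. Let $M$ and $m$ be the maximum and minimum of $\lambda$ over $[i,i+t]$. Then $M\le l\le t+1+m$. Moreover $M\le m+t$, because consecutive $\lambda$'s differ by at most $1$. If $l\le t+m$, then $Y_t(i,l)=1$ by (13). Otherwise $l-1=t+m\ge M$, and $Y_t(i,l-1)=1$ by (13). Either way the first bracket of (12) is $1$. The same argument with the window $[i+1,i+1+t]$, which also lies in $[i,i+t+1]$, shows that the second bracket is $1$. So $Y_{t+1}(i,l)=1$.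

**Step 4.** This step shows that a row which is not maximally steep fills everything, so that $|\sigma|\le q-1$ is impossible. Let $|\sigma|\le q-1$. For $0\le j'-j\le t$ write $j'-j=vq+\rho$ with $0\le\rho<q$. Then
$$|\lambda_{j'}-\lambda_j|\le v|\sigma|+\rho\le v(q-1)+q\le \frac tq(q-1)+q=t-\frac tq+q .$$
So the interval in (13) contains at least $\frac tq-q+1$ consecutive integers. For all large $t$ this is at least $p$, for every $i$. Since $Y_t(i,l)$ depends only on $l$ modulo $p$, we get $Y_t(i,l)=1$ for all $i,l\in\mathbb Z$ and all large $t$. As $t$ runs over all large integers, $ta$ runs over all multiples of $a$ in $\mathbb Z/p$. So $y=1$ on $n_0+\langle a,\delta,k\rangle=n_0+\langle a,b,k\rangle$, which is $\mathbb Z/p$ because $\gcd(a,b,k)=1$. This contradicts non-constancy.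

**Step 5.** This step treats the remaining rows. Now $|\sigma|=q$, and as all $|\varepsilon_i|\le 1$, either all $\varepsilon_i=1$ or all $\varepsilon_i=-1$.

If all $\varepsilon_i=1$, then $\lambda_i=i$, and the interval in (13) is the single point $l=i+t$. So $y=1$ at
$$n_0+ta+i\delta+(i+t)k=n_0+t(a+k)+i(a+k-b)\qquad(t\ge 0,\ i\in\mathbb Z).$$
By finite order, $t\ge 0$ already gives all multiples of $a+k$, so $y=1$ on $n_0+\langle a+k,a+k-b\rangle=n_0+\langle a+k,b\rangle$.

If all $\varepsilon_i=-1$, then $\lambda_i=-i$, and the interval in (13) is the single point $l=-i$. So $y=1$ at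
$$n_0+ta+i\delta-ik=n_0+ta+i(a-b-k)\qquad(t\ge 0,\ i\in\mathbb Z),$$
that is, on $n_0+\langle a,b+k\rangle$. $\square$

In the $8$-solution for $(4,7,1)$, the closed chain is $(0,4,0)$ with both $\varepsilon_i=-1$, and the coset is $\langle 4,8\rangle=\{0,4\}$.

## 8. From a coset of ones to the condition on $g$

**Proof of Theorem B (and hence of Theorem A).** Necessity was shown in Section 3. For sufficiency, let $\gcd(a,b,k)=1$ and suppose that $y$ is a non-constant $p$-solution. We show that $g\ge 3$.

By Proposition 4 and the symmetry $a\leftrightarrow b$, we may assume $y=1$ on $n_0+H$ with $H=\langle a,b+k\rangle$. This is a full residue class modulo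
$$d=\gcd(a,b+k,p).$$
A common divisor of $d$ and $k$ divides $a$, $b+k$ and $k$, hence $a,b,k$. So $\gcd(d,k)=1$.

If $d=1$, then $y\equiv 1$, a contradiction.

If $d=2$, then $k$ is odd and $p$ is even, so parity makes sense in $\mathbb Z/p$. A zero $y_m=0$ would be caused by some $c\in\{a,b\}$, so $y_{m-c}=y_{m-c-k}=0$. But $m-c$ and $m-c-k$ have different parities, so one of them lies in $n_0+H$, where $y=1$. Hence there is no zero and $y\equiv 1$, again a contradiction.

So $d\ge 3$, and $g\ge\gcd(a,b+k)\ge d\ge 3$. Therefore, if $\gcd(a,b,k)=1$ and $g\le 2$, every $p$-solution is constant, and all solutions converge. $\blacksquare$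

## 9. The shape of oscillating solutions

We prove Theorem C. Let $\gcd(a,b,k)=1$ and let $y$ be a non-constant $p$-solution. By Section 8, after possibly exchanging $a$ and $b$, we have $y=1$ on the class of $n_0$ modulo $d=\gcd(a,b+k,p)\ge 3$, with $\gcd(d,k)=1$. Here $d$ divides $\gcd(a,b+k)$, so the residue class asserted in (i) is already present. What remains is the period.

The idea is to walk in steps of $k$ and to watch where runs of ones start and end. Let
$$S=\{n:y_n=1,\ y_{n-k}=0\},\qquad E=\{n:y_n=1,\ y_{n+k}=0\}.$$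
In the $8$-solution for $(4,7,1)$, $S=\{0,4\}$ and $E=\{0,5\}$. There $S+4=S$, while $E+4\neq E$; of course $E+8=E$. In general we show that $S+a=S$ and $E+(b+k)=E$.

**A height function.** This step records how far a point is from the class of ones. Since $d\mid p$ and $k$ is invertible modulo $d$, we may define $h(n)\equiv k^{-1}(n-n_0)\pmod d$. Since $d\mid a$ and $-b\equiv k\pmod d$,
$$h(n)=0\Rightarrow y_n=1,\qquad h(n-a)=h(n),\qquad h(n-b)=h(n)+1,\qquad h(n\pm k)=h(n)\pm 1, \tag{14}$$
all modulo $d$. At a zero $m$ of $y$ the height is not $0$, so there we regard $h(m)$ as an integer in $\{1,\dots,d-1\}$.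

**Ends: $E+(b+k)=E$.** This step shows that ends of runs move rigidly with the delay $b+k$.

*A map on $E$.* Let $n\in E$. The zero at $m=n+k$ is caused by some $c\in\{a,b\}$; choose one, so $y_{n+k-c}=y_{n-c}=0$, and set $\varphi(n)=n-c-k$. As $y_n=1$, the bracket $y_{n-c}\vee y_{n-c-k}$ in (2) is $1$; as $y_{n-c}=0$, this gives $y_{\varphi(n)}=1$. Also $\varphi(n)+k=n-c$ is a zero. So $\varphi(n)\in E$.

*Its cycles.* Let $\mathcal H(n)=h(n+k)\in\{1,\dots,d-1\}$ for $n\in E$. By (14), $\mathcal H(\varphi(n))=h(n-c)$ is $\equiv h(n)+1\equiv\mathcal H(n)$ if $c=b$, and $\equiv h(n)\equiv\mathcal H(n)-1$ if $c=a$. In the second case the new value is not $\equiv 0$, since $\varphi(n)+k$ is a zero; so as integers $\mathcal H(\varphi(n))=\mathcal H(n)-1$. Thus $\mathcal H$ never increases along $\varphi$ and drops whenever $c=a$. On a cycle of $\varphi$, $\mathcal H$ is therefore constant and only $c=b$ occurs, so $\varphi$ is translation by $-(b+k)$ there, and the cycle is a full coset of $\langle b+k\rangle$.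

Call $n\in E$ *good* if $n+\langle b+k\rangle\subset E$. Elements on cycles are good. As $E$ is finite, every $\varphi$-orbit reaches a cycle. So it suffices to show: if $n'=\varphi(n)$ is good, then $n$ is good. Going back along the orbit, all of $E$ is then good, which is the assertion.

*Goodness passes back.* If $c=b$, then $n=n'+(b+k)$ lies in the same coset as $n'$, and $n$ is good. Let $c=a$, so $n=n'+a+k$, and write $v_j=j(b+k)$. Since $n'$ is good, $y_{n'+v_j}=1$ and $y_{n'+k+v_j}=0$ for all $j$. By Lemma 2, centered at $n'+k+v_j$, also $y_{n'+2k+v_j}=0$. Now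
$$(n+k+v_j)-a=n'+2k+v_j,\qquad (n+k+v_j)-a-k=n'+k+v_j$$
are both zeros, so $y_{n+k+v_j}=0$ for all $j$. Suppose that $y_{n+v_j}=0$ for some $j$. Since $y_{n+v_j-a-k}=y_{n'+v_j}=1$, this zero is not caused by $a$. So it is caused by $b$, and $y_{n+v_j-b-k}=y_{n+v_{j-1}}=0$. Iterating, $y_{n+v_{j'}}=0$ for all $j'\le j$, and as $b+k$ has finite order in $\mathbb Z/p$, $y_n=0$. This contradicts $n\in E$. So $y_{n+v_j}=1$ and $y_{n+k+v_j}=0$ for all $j$, and $n$ is good.

**Starts: $S+a=S$.** This step is the mirror image for starts of runs.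

*A map on $S$.* Let $n\in S$. The zero at $n-k$ is caused by some $c\in\{a,b\}$; choose one, so $y_{n-k-c}=y_{n-2k-c}=0$, and set $\psi(n)=n-c$. As $y_n=1$, the bracket $y_{n-c}\vee y_{n-c-k}$ is $1$; as $y_{n-c-k}=0$, this gives $y_{\psi(n)}=1$. Also $\psi(n)-k=n-k-c$ is a zero. So $\psi(n)\in S$.

*Its cycles.* Follow the value $h(n-k)\in\{1,\dots,d-1\}$. Replacing $n$ by $\psi(n)$ turns it into $h(n-k-c)$, which by (14) is unchanged if $c=a$ and is one larger modulo $d$ if $c=b$. Since $\psi(n)-k$ is a zero, the new value is not $\equiv 0$, so for $c=b$ the integer increases by exactly $1$. Hence on cycles of $\psi$ only $c=a$ occurs, $\psi$ is translation by $-a$ there, and each cycle is a full coset of $\langle a\rangle$ contained in $S$.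

*Back along orbits.* As before, every $\psi$-orbit reaches a cycle, so it suffices to show: if $n'=\psi(n)$ satisfies $n'+\langle a\rangle\subset S$, then $n+\langle a\rangle\subset S$. If $c=a$, the cosets are the same. Let $c=b$, so $n'=n-b$. For all $j$ we have $y_{n'+ja}=1$ and $y_{n'-k+ja}=0$, and Lemma 2, centered at $n'-k+ja$, gives $y_{n'-2k+ja}=0$. Since
$$(n-k+ja)-b=n'-k+ja,\qquad (n-k+ja)-b-k=n'-2k+ja$$
are zeros, $y_{n-k+ja}=0$ for all $j$. Suppose that $y_{n+ja}=0$ for some $j$. Since $y_{n+ja-b}=y_{n'+ja}=1$, this zero is not caused by $b$. So it is caused by $a$, and $y_{n+(j-1)a}=0$. Iterating, and since $a$ has finite order in $\mathbb Z/p$, $y_n=0$, a contradiction. So $y_{n+ja}=1$ and $y_{n-k+ja}=0$ for all $j$, that is, $n+\langle a\rangle\subset S$.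

**Period.** This step rebuilds $y$ from its starts and ends. Let $\ell=\operatorname{lcm}(a,b+k)$. By the last two steps, $S$ and $E$ are both invariant under translation by $\pm\ell$. Suppose that $y_n\ne y_{n+\ell}$ for some $n$. Replacing $(n,\ell)$ by $(n+\ell,-\ell)$ if necessary, let
$$y_n=1,\qquad y_{n+\ell}=0 .$$
By (14), $h(n+\ell-jk)=h(n+\ell)-j$ takes the value $0$ for some $j\ge 1$, and $y=1$ there. So there is a least $j\ge 1$ with $y_{n+\ell-jk}=1$. By minimality, or by $y_{n+\ell}=0$ when $j=1$, we have $y_{n+\ell-(j-1)k}=0$. So $n+\ell-jk\in E$. By invariance $n-jk\in E$, hence $y_{n-(j-1)k}=0$. As $y_n=1$, this forces $j\ge 2$. Walking from $n$, a one, to $n-(j-1)k$, a zero, in steps of $-k$, we find $i$ with $0\le i\le j-2$ and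
$$y_{n-ik}=1,\qquad y_{n-(i+1)k}=0 .$$
So $n-ik\in S$, hence $n+\ell-ik\in S$ and $y_{n+\ell-ik}=1$. If $i=0$, this contradicts $y_{n+\ell}=0$. If $i\ge 1$, it contradicts the minimality of $j$, since $i<j$. So $\ell$ is a period of $y$.

A solution that is not eventually constant coincides from some index on with a non-constant $p$-solution read along $\mathbb Z$; since $d\mid p$, the class modulo $d$ in $\mathbb Z/p$ becomes a residue class modulo $d$ in $\mathbb Z$. This gives (i). If $a$ and $b$ were exchanged, the same argument gives the period $\operatorname{lcm}(b,a+k)$ and a divisor $d\ge 3$ of $\gcd(b,a+k)$, which is (ii). $\blacksquare$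

**Remark (the lcm can be the minimal period).** For $(a,b,k)=(4,7,1)$ we have $\gcd(4,8)=4$, $\gcd(5,7)=1$ and $\operatorname{lcm}(4,8)=8$. The $8$-solution of Section 2, with ones exactly at $0,4,5$ modulo $8$, has $y_1=0\ne 1=y_5$, so $4$ is not a period. The minimal period divides $8$ and does not divide $4$, so it is $8=\operatorname{lcm}(a,b+k)$, and not $g=4$.
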